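# Strongly atomic trees versus atomic trees: $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$ does not prove $\mathsf{ATT}$

## 1. Models of $\mathsf{RCA}_0$, atoms of trees, and generics

**Definition (base theory and models).** We work in second-order arithmetic over $\mathsf{RCA}_0$: the basic axioms of arithmetic, induction for $\Sigma^0_1$ formulas, and comprehension for $\Delta^0_1$ sets. A model is a pair $(M,\mathcal S)$ with $M$ a structure for first-order arithmetic and $\mathcal S\subseteq\mathcal P(M)$. It satisfies $\mathsf{RCA}_0$ when $\mathcal S$ is closed under joins $X\oplus Y$ and under sets $\Delta_1$ in members of $\mathcal S$, and $\Sigma_1$ induction holds relative to each member of $\mathcal S$. We call $M$ *nonstandard* if $M\neq\omega$, and identify $\omega$ with the standard cut of $M$. For $A\subseteq M$, "$(M,A)\models I\Sigma_1(A)$" means that $M$, with a predicate for $A$, satisfies $I\Sigma_1$ in the expanded language.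

Example: $\omega$ with the computable sets. Another: a countable nonstandard model $M$ of true arithmetic with all its $\Delta_1$ definable subsets (parameters allowed); full induction holds in $M$, so in particular $\Sigma_1$ induction does.

**Definition ($M$-finite).** A subset of $M$ is *$M$-finite* if it is coded by an element of $M$. Example: each interval $[0,a)$ is $M$-finite. If $M$ is nonstandard, the bounded set $\omega$ is not $M$-finite, because a nonempty $M$-finite set has a largest element.

**Definition (induction and bounding).** $I\Sigma^0_n$ is induction for $\Sigma^0_n$ formulas. $B\Sigma^0_n$ says that for every $\Sigma^0_n$ formula $\varphi$ (possibly with parameters) and every number $a$,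
$$\forall i<a\,\exists x\,\varphi(i,x)\rightarrow\exists b\,\forall i<a\,\exists x<b\,\varphi(i,x).$$
Example: let $\varphi(i,x)$ say "if machine $i$ halts, it halts before stage $x$". This is $\Pi^0_1$, so bounding it is an instance of $B\Sigma^0_2$: one $b$ bounds the halting times of all machines below $a$ that halt. This instance happens to hold in $\mathsf{RCA}_0$, since the set of $i<a$ that halt is bounded $\Sigma^0_1$, hence finite in the sense of the model, and $B\Sigma^0_1$ applies to it. Over $\omega$ every instance of $B\Sigma^0_n$ is true, because a number $a\in\omega$ has only finitely many predecessors.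

**Definition (atomic models and theories).** A countable structure is *atomic* if every type it realizes is principal. A complete consistent theory $T$ is *atomic* if every formula consistent with $T$ can be extended to a formula that generates a principal (complete) type of $T$. Example: the theory of dense linear orders without endpoints. By quantifier elimination a complete description of the order of $x_1,\dots,x_n$ generates a complete type, and every consistent formula is implied by such a description. The rationals are an atomic model.

**Definition ($\mathsf{AMT}$, the Atomic Model Theorem).** If $T$ is atomic, then $T$ has an atomic model.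

**Definition (trees and atoms).** All trees are nonempty subtrees $V\subseteq2^{<\omega}$. An *atom* of $V$ is a node of $V$ contained in exactly one infinite path of $V$. An *isolated path* of $V$ is an infinite path of $V$ that contains an atom. $V$ is *atomic* if every node of $V$ can be extended to an atom. $V$ is *strongly atomic* if for every finite sequence $\sigma_0,\dots,\sigma_n\in V$ there is a finite sequence $\tau_0,\dots,\tau_n$ of atoms of $V$ with $\sigma_i\preceq\tau_i$ for all $i\le n$. A *listing of the isolated paths* of $V$ is a sequence $(P_k)_{k\in\omega}$ such that each $P_k$ is an isolated path of $V$ and every isolated path of $V$ equals some $P_k$.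

Example: the comb $V=\{0^k:k\in\omega\}\cup\{0^k10^j:k,j\in\omega\}$. Its paths are $0^\omega$ and the teeth $0^k10^\omega$. The node $0^k$ lies on many paths; a node containing a $1$ lies on exactly one. So the atoms are the nodes containing a $1$, and the teeth are the isolated paths. The comb is strongly atomic: replace each $\sigma_i=0^k$ by $0^k1$ and keep the other $\sigma_i$. A listing is $P_k=0^k10^\omega$. By contrast, $2^{<\omega}$ has no atoms and is not atomic.

In a model $(M,\mathcal S)$ all of this is read internally: a "finite sequence" is an $M$-finite one, possibly of nonstandard length, and paths and listings must belong to $\mathcal S$.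

**Definition ($\mathsf{ATT}$, the Atomic Tree Theorem).** If $V$ is an atomic tree, then there is a listing of the isolated paths of $V$.

**Definition (genericity principles).** A predicate $D$ on $2^{<\omega}$ is *dense* if every $\sigma\in2^{<\omega}$ has an extension in $D$. A set $G\in2^\omega$ *meets* $D$ if some initial segment of $G$ lies in $D$.

* $\Pi^0_1\mathsf G$: for any uniformly $\Pi^0_1$ dense predicates $D_0,D_1,\dots$ on $2^{<\omega}$ there is a $G\in2^\omega$ that meets each $D_i$.
* $\Pi^0_1\mathsf{GA}$: for any uniformly $\Pi^0_1$ dense predicates $D_0,D_1,\dots$ on $2^{<\omega}$ there are $g_s\in2^\omega$ for $s\in\omega$ such that $\forall i\,\exists\sigma\in D_i\,\forall^\infty s\,(g_s\succ\sigma)$.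

Example: $D_i=\{\sigma:\text{machine }i\text{ halts at no stage}\ge|\sigma|\}$. This is uniformly $\Pi^0_1$. It is dense: if machine $i$ halts at stage $t$, every extension of length greater than $t$ is in $D_i$; if it never halts, every string is in $D_i$. Here $G=0^\omega$ meets every $D_i$, and $g_s=0^\omega$ for all $s$ works for $\Pi^0_1\mathsf{GA}$. In general $\Pi^0_1\mathsf{GA}$ asks only for a sequence $g_s$ that settles, for each $i$ separately, on some $\sigma\in D_i$.

## 2. Does $\mathsf{AMT}$, even with $\Pi^0_1\mathsf{GA}$, imply $\mathsf{ATT}$?

The following results are known, and those we need will be used as black boxes.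

* $\mathsf{AMT}$ is equivalent to: if $V$ is a strongly atomic tree, then there is a listing of the isolated paths of $V$.
* $\Pi^0_1\mathsf G$ implies $\mathsf{ATT}$, and $\mathsf{ATT}$ implies $\mathsf{AMT}$.
* $\mathsf{AMT}$ implies $\Pi^0_1\mathsf G$ over $I\Sigma^0_2$ (Conidis).
* $\Pi^0_1\mathsf G$ is $\Pi^1_1$-conservative over $I\Sigma^0_1$ and over $I\Sigma^0_2$, but implies $I\Sigma^0_2$ over $B\Sigma^0_2$ (Hirschfeldt, Shore, Slaman).
* $\Pi^0_1\mathsf{GA}$ is provable from $I\Sigma^0_2$ and is equivalent to it over $B\Sigma^0_2$ (Hirschfeldt, Lange, Shore).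
* The statement that every atomic tree is strongly atomic is equivalent to $B\Sigma^0_2$ (Hirschfeldt, Lange, Shore).

By the first item, $\mathsf{AMT}$ and $\mathsf{ATT}$ are the same listing statement, one for strongly atomic trees and one for atomic trees. The two classes of trees differ only in whether atoms can be chosen for finitely many nodes at once. The question, posed as an open question in "Reverse Mathematics of Model Theory and First-Order Principles" (http://ims.nus.edu.sg/events/2017/asp/files/denis.pdf), is:

> Does $\mathsf{AMT}\ (+\,\Pi^0_1\mathsf{GA})$ imply $\mathsf{ATT}$ over $\mathsf{RCA}_0$?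

Both versions have a negative answer.

**Theorem 1.** Let $M$ be countable and nonstandard, $A\subseteq M$, $(M,A)\models I\Sigma_1(A)$. There is a countable $\mathcal S\subseteq\mathcal P(M)$ with $A\in\mathcal S$ such that

1. $(M,\mathcal S)\models\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}$;
2. $(M,\mathcal S)\models\neg\mathsf{ATT}$. In fact there is an atomic tree $W\in\mathcal S$, with levels having nonstandardly many nodes, such that no sequence $(P_u)_{u<N}$ in $\mathcal S$ with $N$ nonstandard consists of pairwise distinct isolated paths of $W$.

**Corollary 2.** Over $\mathsf{RCA}_0$: $\mathsf{AMT}$ does not imply $\mathsf{ATT}$; $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$ does not imply $\mathsf{ATT}$; hence $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$ does not imply $\Pi^0_1\mathsf G$.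

**Corollary 3.**

* (i) $\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}+\neg\mathsf{ATT}$ is $\Pi^1_1$-conservative over $\mathsf{RCA}_0$.
* (ii) A countable $M\models I\Sigma_1$ is the first-order part of a model of $\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}+\neg\mathsf{ATT}$ iff $M$ is nonstandard; the same holds with $\Pi^0_1\mathsf{GA}$ omitted.
* (iii) $\mathsf{AMT}+\Pi^0_1\mathsf{GA}$ does not imply even the following consequence of $\mathsf{ATT}$, which is also provable from $B\Sigma^0_2$: for every atomic $V$ and every finite sequence $\sigma_0,\dots,\sigma_n\in V$ there is a sequence $P_0,\dots,P_n$ of isolated paths of $V$ with $\sigma_i\prec P_i$.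

## 3. Strict atoms, and why no counterexample lives over $\omega$ or over $B\Sigma^0_2$

The definition of an atom quantifies over paths in $\mathcal S$, and $\mathcal S$ will grow during our construction. So we first replace it by a condition on the tree alone. Write $\sigma\perp\tau$ for incomparable strings, and call a set of pairwise comparable strings a *chain*. A tree has *no dead ends* if every node has extensions in the tree of all greater lengths. For such a tree $V$, call $\tau\in V$ a *strict atom* if no two extensions of $\tau$ in $V$ are incomparable. A node of $V$ extending a strict atom is a strict atom. In the comb the strict atoms are the nodes containing a $1$.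

**Lemma 4.** Let $(M,\mathcal S)\models\mathsf{RCA}_0$ and let $V\in\mathcal S$ be a tree. $V$ is atomic in $(M,\mathcal S)$ iff $V$ has no dead ends and each node extends to a strict atom. $V$ is strongly atomic iff it has no dead ends and every $M$-finite sequence of nodes extends simultaneously (by an $M$-finite sequence) to strict atoms. For such $V$ the atoms are exactly the strict atoms.

*Proof.* Let $V$ be atomic. Each node extends to an atom, which lies on an infinite path, so there are no dead ends. If an atom $\tau$ had incomparable extensions $\rho,\rho'\in V$, each would extend to an atom lying on an infinite path, and these two paths through $\tau$ would be different. So atoms are strict.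

Conversely, suppose that $V$ has no dead ends and $\tau$ is a strict atom. The nodes of $V$ comparable with $\tau$ form an infinite path. It is $\Delta_1$ in $V$, so it belongs to $\mathcal S$. Every path through $\tau$ consists of nodes comparable with $\tau$, so it is the only one, and $\tau$ is an atom. This proves the first equivalence and, for atomic $V$, that atoms and strict atoms coincide. Strong atomicity, and likewise its strict version, implies the one-node version, so the second equivalence follows. $\square$

So being atomic or strongly atomic depends only on $(M,V)$, not on $\mathcal S$, and "$\tau$ is an atom of $V$" is $\Pi_1$ in $V$. *From now on "atom" means strict atom.* Now try to separate $\mathsf{AMT}$ from $\mathsf{ATT}$ in the easiest models.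

*Over $\omega$.* A finite sequence has standard length, so we pick atoms for its members one at a time. Atomic trees are strongly atomic, and $\mathsf{AMT}$ lists their isolated paths. There is no counterexample over $\omega$.

*Over $B\Sigma^0_2$.* Let $V$ be atomic and $\sigma_0,\dots,\sigma_n\in V$. For each $i\le n$ there is an atom $\tau\succeq\sigma_i$, and this is a $\Pi^0_1$ property of $\tau$. By $B\Sigma^0_2$ there is $d$ such that for each $i$ some atom $\tau\succeq\sigma_i$ is below $d$. The set of pairs $(i,\tau)$ with $i\le n$, $\tau<d$ and $\tau\succeq\sigma_i$ an atom is bounded $\Pi^0_1$, hence finite in the sense of the model. Let $\tau_i$ be the least $\tau$ paired with $i$. So $V$ is strongly atomic, and again $\mathsf{AMT}$ implies $\mathsf{ATT}$. In particular $B\Sigma^0_2$ must fail in every model as in Theorem 1.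

*A standard number of paths.* An isolated path is computable from the tree and any atom on it. So any standard number of isolated paths can be collected in any model. If listing fails, it can only be because nonstandardly many paths cannot be collected at once.

The first attempt at a positive answer is to apply $\mathsf{AMT}$ to the given atomic $V$ directly. The computation over $B\Sigma^0_2$ shows where this stops: without $B\Sigma^0_2$ nothing bounds the atoms above $\sigma_0,\dots,\sigma_n$, and $V$ need not be strongly atomic. We shall exploit this and build a tree $W$ for which even nonstandardly many isolated paths cannot be collected. Then we add solutions to all instances of $\mathsf{AMT}$ and $\Pi^0_1\mathsf{GA}$ while preserving this.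

## 4. Codes, a universal relation, and heads of chains

Fix a countable nonstandard $M$, an increasing cofinal sequence $1\le c_0<c_1<\cdots$ in $M$ indexed by $\omega$, and a nonstandard $b\in M$. Strings in $2^{<M}$ are coded bijectively by numbers with $|\tau|\le\tau$ (let $\tau$ have as code the number with binary expansion $1\tau$, minus $1$), and pairs bijectively by a pairing function with both components at most the code. So every number codes a string, a pair of numbers and a pair of strings. $\Sigma_1(Y)$, $\Pi_1(Y)$, $\Delta_1(Y)$ allow number parameters.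

**Standard facts.** Let $(M,Y)\models I\Sigma_1(Y)$.

* (F1) Bounded $\Sigma_1(Y)$ and $\Pi_1(Y)$ sets are $M$-finite, and $B\Sigma_1(Y)$ holds. Conversely, if every bounded $\Sigma_1(X)$ set is $M$-finite, then $I\Sigma_1(X)$ holds: if induction failed for $\psi$ and $\neg\psi(a)$, the nonempty set $\{x\le a:\neg\psi(x)\}$ would be $M$-finite, and its least element would give a contradiction.
* (F2) If a $\Sigma_1(Y)$ property of $k$ is downward closed, holds at some number and fails above some bound, there is a largest $k$ having it. The numbers having it form a bounded $\Sigma_1(Y)$ set, which is $M$-finite and nonempty, so it has a maximum.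
* (F3) If $R\in\Delta_1(Y)$ and $\forall u<N\,\exists z\,R(u,z)$, there is an $M$-finite choice function. Bound the $z$'s by $B\Sigma_1(Y)$ and take the least $z$ for each $u$; the graph is a bounded $\Delta_1(Y)$ set.

**Universal relation.** For $k,x\in M$ and $\alpha\in2^{<M}$, let $U_Y(\langle k,x\rangle,\alpha)$ say: for some $s\le|\alpha|$ with $x<s$, the finite structure on $[0,s)$ with $\le$, the graphs of $+$ and $\times$, and the predicates $Y\restriction s$ and $\alpha\restriction s$ satisfies at $x$ the relational formula coded by $k$. Satisfaction in coded finite structures is given by primitive recursion, so $U_Y$ is $\Delta_1(Y)$. It is monotone: $\alpha\preceq\alpha'$ and $U_Y(e,\alpha)$ give $U_Y(e,\alpha')$, by the same $s$.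

Every $\Sigma_1$ formula $\psi(x;Y,\Gamma)$ is equivalent to some $\exists z\,\theta(z,x;Y,\Gamma)$ with $\theta$ relational and all quantifiers of $\theta$ bounded by variables: take a new $z$ bounding the original witness and all the finitely many term values involved. Such a $\theta$ has standard length and is absolute between $[0,s)$ and $M$, since its quantifiers never leave $[0,s)$. Hence for every $\Gamma\subseteq M$ all of whose initial segments are $M$-finite and every $\Sigma_1$ formula $\psi$ there is $k\in\omega$ (a code of $\exists z\,\theta$) with
$$\psi(x;Y,\Gamma)\leftrightarrow\exists s\,U_Y(\langle k,x\rangle,\Gamma\restriction s)\qquad\text{for all }x.\tag{1}$$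
Tuples are coded by single numbers, and we write $\langle k,\vec x\rangle$. Parameters are put into the tuple. Here $k$ is standard, but $U_Y(e,\cdot)$ makes sense for every $e\in M$, so "all $e<c_l$" is a legitimate bounded range.

**Heads.** We shall often watch a $\Sigma_1$ set that is supposed to be a chain and follow its longest element. A *reading rule with base $\sigma$* assigns to each $\alpha\in2^{<M}$ and $s\le|\alpha|$ an $M$-finite set $Z[\alpha,s]$ of strings such that $Z[\alpha,0]=\{\sigma\}$, $Z[\alpha,s]\subseteq Z[\alpha,s+1]$, and $Z[\alpha,s]$ depends only on $\alpha\restriction s$ and $s$. Let $s^*$ be the largest $s\le|\alpha|$ for which $Z[\alpha,s]$ is a chain (it exists, as $s=0$ qualifies, by (F2)), and let the *head* $\mathrm{hd}(\alpha)$ be the longest element of $Z[\alpha,s^*]$. All rules below are uniformly $\Delta_1$ in the relevant set, so heads are too.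

Example: base $\langle\rangle$, and $Z[\alpha,s]=\{\langle\rangle\}\cup\{\tau<s:\alpha(\tau)=1\}$. With the coding above, $\langle\rangle,0,1$ have codes $0,1,2$. For $\alpha=111$ the sets for $s=1,2,3$ are $\{\langle\rangle\}$, $\{\langle\rangle,0\}$, $\{\langle\rangle,0,1\}$. So $s^*=2$ and the head is $0$: the head stops when the set ceases to be a chain.

**Lemma 5.** (a) $\mathrm{hd}(\alpha)\succeq\sigma$. (b) If $\alpha\preceq\alpha'$, then $\mathrm{hd}(\alpha)\preceq\mathrm{hd}(\alpha')$. (c) If $\Gamma\subseteq M$ has $M$-finite initial segments and $Z=\bigcup_sZ[\Gamma\restriction s,s]$ is a chain, then for every $\tau\in Z$ and every sufficiently long $\alpha\prec\Gamma$ we have $\mathrm{hd}(\alpha)\succeq\tau$.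

*Proof.* (a) $\sigma$ belongs to the chain $Z[\alpha,s^*]$, so its longest element extends $\sigma$. (b) For $s\le|\alpha|$ we have $Z[\alpha',s]=Z[\alpha,s]$. If $s^*<|\alpha|$ for $\alpha$, then $Z[\alpha,s^*+1]$ is not a chain, so $s^*$ and the head are the same for $\alpha'$. If $s^*=|\alpha|$, then the chain used for $\alpha'$ includes the chain used for $\alpha$, so its longest element extends $\mathrm{hd}(\alpha)$. (c) Each $Z[\alpha,s]$ with $\alpha\prec\Gamma$ is a subset of $Z$, hence a chain, so $s^*=|\alpha|$. If $\tau\in Z[\Gamma\restriction s,s]$ and $|\alpha|\ge s$, then $\tau\in Z[\alpha,|\alpha|]$. $\square$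

## 5. The property $(H)_Y$: no array of $\Sigma_1(Y)$ chains reaches atoms of $W$

The natural invariant is "no $Y$-computable sequence of nonstandardly many pairwise distinct isolated paths of $W$". When we add a set $\Gamma$, however, we see only finite pieces of $\Gamma$. What such pieces produce are growing chains of nodes of $W$, which need not become infinite. We shall also have to protect several such chains at once: knowing for each of two arrays some $u$ that is safe does not give one $u$ safe for both. So the invariant speaks of enumerated chains, in standardly many arrays at once.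

**Definition ($(H)_Y$).** Let $W\in\Delta_1(Y)$ be a tree with no dead ends in which every node extends to an atom. $(H)_Y$ says: there are no $n\in\omega$, nonstandard $N\in M$, $M$-finite array $(\sigma_{i,u})_{i<n,u<N}$ of nodes of $W$ with $\sigma_{i,u}\perp\sigma_{i,v}$ for all $i<n$, $u\ne v$, and uniformly $\Sigma_1(Y)$ chains $Z_{i,u}\subseteq W$ with $\sigma_{i,u}\in Z_{i,u}$, such that for all $u<N$ there is $i<n$ such that $Z_{i,u}$ contains an atom of $W$.

Example: the comb (formed in $M$) fails $(H)_Y$. Take $n=1$, $\sigma_{0,u}=0^u1$ and $Z_{0,u}=\{\sigma_{0,u}\}$. More generally, if $(H)_Y$ holds, pairwise incomparable nodes $\sigma_u$ ($u<N$, $N$ nonstandard, the sequence $M$-finite) cannot have an $M$-finite sequence of atoms $\tau_u\succeq\sigma_u$, since $Z_u=\{\tau:\tau\preceq\tau_u\}$ would be a counterexample with $n=1$. So a tree with $(H)_Y$ and a level with nonstandardly many nodes is not strongly atomic.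

**Lemma 6.** If $(M,\mathcal S)\models\mathsf{RCA}_0$, $W\in\mathcal S$, and $(H)_Y$ holds for all $Y\in\mathcal S$ with $W\in\Delta_1(Y)$, then no sequence $(P_u)_{u<N}\in\mathcal S$ with $N$ nonstandard consists of pairwise distinct isolated paths of $W$. If moreover some level of $W$ has nonstandardly many nodes, then $W$ has no listing of its isolated paths in $\mathcal S$.

*Proof.* Given $(P_u)_{u<N}$, $B\Sigma_1$ yields $d$ with $P_u\restriction d\ne P_v\restriction d$ for all $u\ne v<N$. Let $\sigma_u=P_u\restriction d$ and $Z_u=\{\tau:\tau\prec P_u\}$. The $\sigma_u$ are distinct and of the same length, so pairwise incomparable, and each chain $Z_u$ contains an atom. With $Y=W\oplus(P_u)_{u<N}$ this contradicts $(H)_Y$ with $n=1$.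

For the second claim, let $(P_k)$ be a listing and $\sigma_u$ ($u<N$, $N$ nonstandard) distinct nodes of one level. Let $k(u)$ be the least $k$ with $\sigma_u\prec P_k$. It exists: $\sigma_u$ extends to an atom, the path through that atom is isolated, and so it is listed. The paths $P_{k(u)}$ are pairwise distinct, so $(P_{k(u)})_{u<N}\in\mathcal S$ contradicts the first part. $\square$

## 6. A tree with $(H)$

**Lemma 7.** Let $(M,A)\models I\Sigma_1(A)$. There is a tree $W\subseteq2^{<M}$ with no dead ends, every node extending to an atom, having levels with nonstandardly many nodes, such that $(M,A\oplus W)\models I\Sigma_1(A\oplus W)$ and $(H)_{A\oplus W}$.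

We build $W$ by $M$-finite pieces in $\omega$ stages, placing one atom at a time. To defeat a potential counterexample to $(H)$ we choose one $u$ and make sure that none of the chains $Z_{i,u}$, $i<n$, ever reaches an atom. The danger is that when we place an atom above a given $\sigma$, one of the chains being watched could later run into it. The remedy is to offer more places for the atom than there are chains being watched: a chain can enter only one of several incomparable cones.

**Step 1: conditions. The purpose is to say what is fixed at a finite stage.** A *condition* $(w,F)$ is as follows. $w$ is a nonempty $M$-finite subtree of $2^{\le h}$, where $h=\mathrm{ht}(w)$, each node of which extends to a *leaf* (a node of length $h$). $F\subseteq w$ is finite with $|F|\in\omega$. Each $f\in F$ has exactly one leaf above it and has the form $\beta^\frown e$ with $\beta^\frown(1-e)\in w$. Some leaf is *free*, that is, extends no element of $F$.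

An *$F$-extension* of $w$ is an $M$-finite tree $w'$ with all nodes extending to leaves, $\mathrm{ht}(w')\ge h$, $w'\cap2^{\le h}=w$, and each $f\in F$ having exactly one leaf of $w'$ above it. This relation is transitive. Since elements of $F$ have length at most $h$, a leaf of $w'$ extending a free leaf of $w$ is free; so $(w',F)$ is again a condition. Let $\mathrm{Split}(w,k)$ be the $F$-extension of height $h+k$ in which each free leaf receives all $2^k$ extensions and every other leaf $\lambda$ receives only $\lambda^\frown0^k$.

Example: $w=\{\langle\rangle,0,1\}$, $F=\{0\}$. The leaf $1$ is free, $f=0$ has one leaf above it, and its sibling $1$ is in $w$. Here $\mathrm{Split}(w,1)=w\cup\{00,10,11\}$.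

Let $\alpha(w)$ be the characteristic string of $w$ on $[0,h)$. If $w'$ is an $F$-extension of $w$, then $\alpha(w')\succeq\alpha(w)$, because a string with code $\tau<h$ has length at most $\tau<h$.

**Step 2: data and targets. The purpose is to list all possible counterexamples to $(H)$ and to follow their chains.** *Data* are tuples $\delta=(n,N,(\sigma_{i,u})_{i<n,u<N},k,p)$ with $n,k\in\omega$, $N$ nonstandard, $p\in M$, the array $M$-finite, and $\sigma_{i,u}\perp\sigma_{i,v}$ for $u\ne v$. There are countably many. For given data and $i,u$ consider the reading rule with base $\sigma_{i,u}$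
$$Z_{i,u}[\alpha,s]=\{\sigma_{i,u}\}\cup\{\tau<s:\alpha(\tau)=1,\ U_A(\langle k,i,u,\tau,p\rangle,\alpha\restriction s)\}.$$
If all $\sigma_{i,u}\in w$, let $\Theta_{i,u}(w)$ be its head at $\alpha(w)$. This is a node of $w$, since $\alpha(w)(\tau)=1$ means $\tau\in w$. By Lemma 5, $\Theta_{i,u}(w)\succeq\sigma_{i,u}$, and $\Theta_{i,u}(w')\succeq\Theta_{i,u}(w)$ for every $F$-extension $w'$ of $w$.

We build conditions together with a finite (standard length) list of *targets* $\Theta$, which are functions of this kind, maintaining

(S) for each target $\Theta$, each $f\in F$ and each $F$-extension $w'$ of $w$: $\Theta(w')\not\succeq f$.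

Replacing $w$ by an $F$-extension preserves (S), by transitivity. Start with $w=\{\langle\rangle\}$, $F=\emptyset$ and no targets; (S) holds vacuously. Stage $l\in\omega$ consists of Steps 3 to 6.

**Step 3: decide $\Sigma_1$ facts, for the sake of induction.** Replace $w$ by an $F$-extension maximizing $\#\{e<c_l:U_A(e,\alpha(w))\}$. The property "some $F$-extension has count at least $j$" is $\Sigma_1(A)$ in $j$, downward closed, true at $0$ and false above $c_l$; so a maximum exists by (F2).

**Step 4: grow, for the sake of height and width.** Replace $w$ by $\mathrm{Split}(w,c_l)$.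

**Step 5: place an atom above the next string.** Let $\sigma$ be the $l$-th string in an enumeration of $2^{<M}$ in which each string occurs infinitely often. If $\sigma\notin w$ or no free leaf lies above $\sigma$, do nothing. Otherwise fix a free leaf $\lambda\succeq\sigma$. Let $m$ be the number of targets, $w_1=\mathrm{Split}(w,m+1)$, and $g_j=\lambda^\frown1^j0$ for $j\le m$. The $g_j$ are pairwise incomparable, and $g_j$ is a child of $\lambda^\frown1^j$, both of whose children are in $w_1$. Let $w_2$ be an $F$-extension of $w_1$ maximizing the number of targets $\Theta$ such that $\Theta(w_2)$ extends some $g_j$; this number is at most $m\in\omega$.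

Each $\Theta(w_2)$ extends at most one $g_j$, and there are $m$ targets and $m+1$ indices. So some $j\le m$ has $\Theta(w_2)\not\succeq g_j$ for all targets. We claim that then $\Theta(w_3)\not\succeq g_j$ for every target $\Theta$ and every $F$-extension $w_3$ of $w_2$. If $\Theta(w_2)\succeq g_{j'}$ with $j'\ne j$, this is clear, since $\Theta(w_3)\succeq\Theta(w_2)\succeq g_{j'}\perp g_j$. If $\Theta(w_2)$ extends no $g_{j'}$ and $\Theta(w_3)\succeq g_j$, then $w_3$ is an $F$-extension of $w_1$ in which all targets counted for $w_2$ are still counted, and $\Theta$ too. This contradicts the maximality of $w_2$.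

Take a leaf $\mu\succeq g_j$ of $w_2$. Let $\beta\prec\mu$ be the longest proper initial segment of $\mu$ both of whose children are in $w_2$, and let $f=\mu\restriction(|\beta|+1)$. Since $\lambda^\frown1^j\prec\mu$ has both children in $w_2$, we have $\beta\succeq\lambda^\frown1^j$. If $\beta=\lambda^\frown1^j$, then $f=g_j$; if $\beta$ is longer, then $\beta\succeq g_j$. In both cases $f\succeq g_j$. Moreover $\mu$ is the only leaf above $f$: if $\nu\ne\mu$ were another, the meet of $\mu$ and $\nu$ would extend $f$ and be a longer splitting node below $\mu$.

Replace $(w,F)$ by $(w_2,F\cup\{f\})$. This is a condition: $f$ has one leaf above it and its sibling is in $w_2$, and the leaves above the sibling of $f$ extend $\lambda$ (so no element of $F$) and do not extend $f$, so they are free. (S) is preserved: $F\cup\{f\}$-extensions $w_3$ of $w_2$ are $F$-extensions of $w_2$, so old elements of $F$ cause no harm, and $\Theta(w_3)\not\succeq g_j$ gives $\Theta(w_3)\not\succeq f$.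

**Step 6: choose $u$ for the next data.** Let $\delta$ be the $l$-th data. Apply Split so that $\mathrm{ht}(w)$ exceeds all $|\sigma_{i,u}|$. If some $\sigma_{i,u}\notin w$, do nothing. Otherwise we claim that for each $i<n$ and $f\in F$ at most one $u$ has $\sigma_{i,u}$ comparable with $f$. Let $u\ne v$ and suppose both $\sigma_{i,u}$ and $\sigma_{i,v}$ are comparable with $f$. If both are $\preceq f$, or one is $\preceq f$ and the other $\succeq f$, they are comparable with each other. If both are $\succeq f$, each extends to a leaf above $f$; there is only one, so both are initial segments of it and comparable. Each case contradicts $\sigma_{i,u}\perp\sigma_{i,v}$.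

So at most $n|F|\in\omega$ values of $u$ are bad. As $N$ is nonstandard, there is $u<N$ with all $\sigma_{i,u}$ ($i<n$) incomparable with all $f\in F$. Choose such a $u$ and add $\Theta_{i,u}$ ($i<n$) as targets. Since $\Theta_{i,u}(w')\succeq\sigma_{i,u}$ for every $F$-extension $w'$, (S) holds.

**Step 7: the tree and its atoms.** Let $W$ be the union of all the $w$'s and $F_\infty$ the union of all the $F$'s. By Step 4 the heights are cofinal. So $W$ has no dead ends, $W\cap2^{\le\mathrm{ht}(w)}=w$ for each $w$ occurring, and the initial segments of $W$ are $M$-finite. Since there is always a free leaf, Step 4 gives levels with at least $2^{c_l}$ nodes, for each $l$.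

*The atoms of $W$ are exactly the nodes of $W$ extending some $f\in F_\infty$.* At every stage after $f$ enters, only one leaf lies above $f$, so nodes above $f$ are pairwise comparable. Conversely, let $a\in W$ extend no $f\in F_\infty$, and consider an execution of Step 4 before which $\mathrm{ht}(w)\ge|a|$. If a free leaf lies above $a$, it splits. Otherwise a leaf above $a$ extends some $f=\beta^\frown e\in F$. Then $a$ and $f$ are comparable and $a\not\succeq f$, so $a\preceq\beta$, and both children of $\beta$ are in $w$. In either case $a$ has incomparable extensions.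

*Every $\sigma\in W$ extends to an atom.* Consider an execution of Step 5 treating $\sigma$ with $\sigma\in w$. Either no leaf above $\sigma$ is free, and then any such leaf extends an element of $F$ and is an atom; or some $f\succeq\lambda\succeq\sigma$ is added to $F$.

**Step 8: $I\Sigma_1(A\oplus W)$.** Let $\psi(x)$ be $\Sigma_1$ in $A,W$ with parameter $p$. By (1) it is equivalent to $\exists s\,U_A(e(x),W\restriction s)$ with $e(x)=\langle k,x,p\rangle$. Given $a\in M$, take $l$ with $e(x)<c_l$ for all $x<a$, and let $w$ be the tree after Step 3 of stage $l$. All later trees $w'$ are $F$-extensions of $w$ for the $F$ of that moment, since $F$ only grows. If $U_A(e(x),\alpha(w'))$ held but $U_A(e(x),\alpha(w))$ did not, then by monotonicity the count for $w'$ would exceed that for $w$, against maximality. So for $x<a$ we have $\psi(x)\leftrightarrow U_A(e(x),\alpha(w))$, and $\{x<a:\psi(x)\}$ is $M$-finite. By (F1), $I\Sigma_1(A\oplus W)$ holds.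

**Step 9: $(H)_{A\oplus W}$.** Suppose there is a counterexample. By (1) it is given by data $\delta$ with chains
$$Z_{i,u}=\{\tau\in W:\exists s\,U_A(\langle k,i,u,\tau,p\rangle,W\restriction s)\}\ni\sigma_{i,u}.$$
All $\sigma_{i,u}$ are in $W$, so a $u$ was chosen in Step 6 for $\delta$. For some $i<n$, $Z_{i,u}$ contains an atom $\tau$. The sets $Z_{i,u}[W\restriction s,s]$ have union $Z_{i,u}$, a chain. By Lemma 5(c) with $\Gamma=W$, we get $\Theta_{i,u}(w)\succeq\tau$ for all late enough $w$. By Step 7, $\tau$ extends some $f\in F_\infty$. So $\Theta_{i,u}(w)\succeq f$ at late stages, contradicting (S) with $w'=w$. $\square$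

## 7. Functionals into $W$: one array by hand, and what breaks with two

Fix $(M,Y)\models I\Sigma_1(Y)$ and $W\in\Delta_1(Y)$ (no dead ends, every node extends to an atom), and assume $(H)_Y$. Let $Q\subseteq M$ be $\Delta_1(Y)$ and $\le$ a $\Delta_1(Y)$ preorder on $Q$. Elements of $Q$ are called conditions. Think of $q\in Q$ as finite information about a set to be added, and of $q'\le q$ as more information.

**Definition.** A *$W$-functional* is a $\Delta_1(Y)$ map $\Psi:Q\to W$ with $q'\le q\Rightarrow\Psi(q')\succeq\Psi(q)$. Let $\vec\Psi=(\Psi_i)_{i\in B}$ be $W$-functionals, $B$ a finite index set, $|B|\in\omega$.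

* $\Psi_i$ is *harmless at $q$* if no $q'\le q$ has $\Psi_i(q')$ an atom of $W$, and *unsplit below $q$* if $\{\Psi_i(q'):q'\le q\}$ is a chain.
* For $C\subseteq B$, an $M$-finite sequence of conditions is *$C$-disjoint* if any two of its members $r,r'$ (at different positions) have $\Psi_i(r)\perp\Psi_i(r')$ for all $i\in C$. For $C=\emptyset$ this is vacuous.
* $q$ is *alive* for $\vec\Psi$ (with respect to $\le$) if for some $C\subseteq B$ every $\Psi_i$, $i\in B\setminus C$, is harmless at $q$, and there is a $C$-disjoint sequence of length $b$ of conditions $\le q$.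

Example: $Q=W$ with $q'\le q$ iff $q'\succeq q$, and $\Psi=\mathrm{id}$. Then $\Psi$ is harmless nowhere, since every node extends to an atom, and it is unsplit below $q$ iff $q$ is an atom. So $q$ is alive for $(\Psi)$ iff there is an $M$-finite sequence of $b$ pairwise incomparable nodes of $W$ above $q$. If $\langle\rangle$ is not an atom, the constant functional $\langle\rangle$ is harmless everywhere, and every $q$ is alive for it, with $C=\emptyset$.

If $q$ is alive, no $\Psi_i(q)$ is an atom: for $i\in C$ the node $\Psi_i(q)$ has two incomparable extensions in $W$, and for $i\notin C$ use harmlessness with $q'=q$.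

Why not simply keep "no $\Psi_i(q)$ is an atom"? In the example, the set $D$ of atoms is downward closed and dense in $Q=W$, and any step into $D$ makes $\Psi(q)$ an atom. We must not attempt to meet such a $D$. What will distinguish the dense sets we do have to meet is that they can be met by $b$ conditions simultaneously. Aliveness keeps $b$ conditions in reserve for this. When all $b$ of them are moved into a dense set, some values may become atoms, but $(H)_Y$ will say that not all do.

*One array.* Suppose that $(q_u)_{u<N}$ is an $M$-finite sequence, $N$ nonstandard, $\Psi_u$ are uniformly $\Delta_1(Y)$ functionals, and the $\sigma_u=\Psi_u(q_u)$ are pairwise incomparable. We want some $u$ and some $p\le q_u$ alive for $\Psi_u$. For each $u$ look at the longest sequence, of length at most $b$, of conditions below $q_u$ with pairwise incomparable $\Psi_u$-values. If it has length $b$, put $Z_u=\{\sigma_u\}$. If it is shorter, its first member $r_u$ has no $r',r''\le r_u$ with $\Psi_u(r')\perp\Psi_u(r'')$, since replacing $r_u$ by $r',r''$ would give a longer sequence. So $\Psi_u$ is unsplit below $r_u$, and $Z_u=\{\sigma_u\}\cup\{\Psi_u(q'):q'\le r_u\}$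 is a $\Sigma_1(Y)$ chain. By $(H)_Y$ with $n=1$ some $Z_u$ contains no atom. In the first case $q_u$ is alive with the $b$ incomparable values; in the second $\Psi_u$ is harmless at $r_u$, so $r_u$ is alive. A single unsplit functional might well run along a computable isolated path; it is the choice among nonstandardly many $u$ that saves us.

*Two arrays.* With two functionals $\Psi_0,\Psi_1$ the middle step fails. Let $\langle\rangle,0,1\in W$ and let $Q=\{r,a_0,a_1,b_0,b_1\}$ with $r$ above the other four, which are pairwise unrelated. Put
$$\Psi_0(a_e)=e,\quad\Psi_1(a_e)=\langle\rangle,\quad\Psi_0(b_e)=\langle\rangle,\quad\Psi_1(b_e)=e,\quad\Psi_0(r)=\Psi_1(r)=\langle\rangle.$$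
No two conditions are $\{0,1\}$-disjoint: two $a$'s agree on $\Psi_1$, two $b$'s agree on $\Psi_0$, an $a$ and a $b$ have comparable values for both functionals, and $r$ has value $\langle\rangle$ for both. Yet neither $\Psi_0$ nor $\Psi_1$ is unsplit below $r$. So the absence of disjoint pairs below $r$ does not make a functional unsplit below $r$. In the example some functional is unsplit after moving down from $r$ ($\Psi_1$ below $a_0$). The next lemma shows that this always happens, by descending from $r$ along two sequences and separating the functionals one by one until the process gets stuck.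

## 8. Finding an alive condition among nonstandardly many

**Lemma 8 (Main Lemma).** Let $N$ be nonstandard, $n\in\omega$, $(q_u)_{u<N}$ an $M$-finite sequence in $Q$, and $(\Psi_{i,u})_{i<n,u<N}$ uniformly $\Delta_1(Y)$ $W$-functionals with $\Psi_{i,u}(q_u)\perp\Psi_{i,v}(q_v)$ for all $i<n$, $u\ne v$. Then for some $u<N$ there is $p\le q_u$ alive for $(\Psi_{i,u})_{i<n}$.

*Proof.* If $n=0$, every condition is alive. Let $n\ge1$. We define in $n$ rounds $M$-finite functions $u\mapsto(p_u,C_u)$. Initially $p_u=q_u$ and $C_u=\{0,\dots,n-1\}$. The aim is that at the end there are $b$ many $C_u$-disjoint conditions below $p_u$, while $\Psi_{i,u}$ is unsplit below $p_u$ for $i\notin C_u$. One round is described in Steps 1 to 3, carried out for all $u<N$ simultaneously.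

**Step 1: find the longest disjoint sequence.** Let $\kappa(u)\ge1$ be the largest $k\le b$ for which a $C_u$-disjoint (with respect to $(\Psi_{i,u})_i$) sequence of length $k$ of conditions $\le p_u$ exists. The set of pairs $(u,k)$, $u<N$, $k\le b$, for which such a sequence exists is bounded $\Sigma_1(Y)$, hence $M$-finite. So $\kappa$ is $M$-finite, and by (F3) we can choose witnesses $(r_{u,x})_{x<\kappa(u)}$ $M$-finitely. If $\kappa(u)=b$ (in particular if $C_u=\emptyset$), leave $(p_u,C_u)$ unchanged. Otherwise put $r=r_{u,0}$. Then

(2) no $r',r''\le r$ form a $C_u$-disjoint pair.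

Otherwise $r',r'',r_{u,1},\dots,r_{u,\kappa(u)-1}$ would be $C_u$-disjoint of length $\kappa(u)+1\le b$, since by monotonicity $\Psi_{i,u}(r')$ and $\Psi_{i,u}(r'')$ extend $\Psi_{i,u}(r)$, which is incomparable with each $\Psi_{i,u}(r_{u,x})$, $x\ge1$.

**Step 2: descend along two sequences to find an unsplit functional.** Write $C_u=\{i_1<\dots<i_m\}$. Let $\lambda(u)$ be the largest $l\le m$ such that there are
$$r=a_0\ge a_1\ge\dots\ge a_l,\qquad r=b_0\ge b_1\ge\dots\ge b_l$$
with $\Psi_{i_t,u}(a_t)\perp\Psi_{i_t,u}(b_t)$ for $1\le t\le l$. The value $l=0$ is always possible. As before $\lambda$ is $M$-finite and such sequences can be chosen $M$-finitely. Let $a_u,b_u$ be their last members. If $\lambda(u)=m$, then by monotonicity $\Psi_{i_t,u}(a_u)\perp\Psi_{i_t,u}(b_u)$ for all $t\le m$, so $a_u,b_u$ would be a $C_u$-disjoint pair below $r$, contradicting (2). So $\lambda(u)<m$; let $i=i_{\lambda(u)+1}$. We claim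

(3) $\Psi_{i,u}$ is unsplit below $a_u$ or below $b_u$.

Write $\Psi=\Psi_{i,u}$ and suppose not. Take $a',a''\le a_u$ with $\Psi(a')\perp\Psi(a'')$ and $b',b''\le b_u$ with $\Psi(b')\perp\Psi(b'')$. If one of $\Psi(a'),\Psi(a'')$ were incomparable with one of $\Psi(b'),\Psi(b'')$, we could prolong the two sequences by the corresponding conditions, contradicting the maximality of $\lambda(u)$. So all four such pairs are comparable. Suppose $\Psi(b')\succeq\Psi(a')$. Now $\Psi(b')$ and $\Psi(a'')$ are comparable. If $\Psi(a'')\preceq\Psi(b')$, then $\Psi(a')$ and $\Psi(a'')$ are both initial segments of $\Psi(b')$; if $\Psi(a'')\succeq\Psi(b')$, then $\Psi(a'')\succeq\Psi(a')$. Either way $\Psi(a'),\Psi(a'')$ are comparable, a contradiction. So $\Psi(b')\prec\Psi(a')$, and in the same way $\Psi(b'')\prec\Psi(a')$. Then $\Psi(b'),\Psi(b'')$ are comparable, a contradiction. This proves (3).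

**Step 3: drop that functional from $C_u$.** The set of $u$, among those being treated, for which $\Psi_{i,u}$ with $i=i_{\lambda(u)+1}$ is unsplit below $a_u$ is bounded $\Pi_1(Y)$, hence $M$-finite. Let the new $p_u$ be $a_u$ for such $u$ and $b_u$ otherwise, and remove $i$ from $C_u$. By (3), $\Psi_{i,u}$ is unsplit below the new $p_u$. The new function is $M$-finite. This ends the round.

**Step 4: apply $(H)_Y$.** Being unsplit is inherited by smaller conditions, and a pair $(p_u,C_u)$ left unchanged in one round is left unchanged in all later rounds. So after $n$ rounds, for every $u<N$: $p_u\le q_u$; there is a $C_u$-disjoint sequence of length $b$ of conditions $\le p_u$ (if every round removed an index, then $C_u=\emptyset$ and this is vacuous); and for $i\notin C_u$, $\Psi_{i,u}$ is unsplit below $p_u$. Let $\sigma_{i,u}=\Psi_{i,u}(q_u)$ and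
$$Z_{i,u}=\{\sigma_{i,u}\}\cup\{\Psi_{i,u}(q'):q'\le p_u\}\ (i\notin C_u),\qquad Z_{i,u}=\{\sigma_{i,u}\}\ (i\in C_u).$$
Since $\sigma_{i,u}\preceq\Psi_{i,u}(q')$ for $q'\le p_u$, these are chains in $W$; they are uniformly $\Sigma_1(Y)$ because $u\mapsto(p_u,C_u)$ is $M$-finite. The array $(\sigma_{i,u})$ is $M$-finite and $\sigma_{i,u}\perp\sigma_{i,v}$ for $u\ne v$. By $(H)_Y$ there is $u<N$ such that no $Z_{i,u}$, $i<n$, contains an atom. For this $u$ and $i\notin C_u$, $\Psi_{i,u}$ is harmless at $p_u$. So $p_u$ is alive for $(\Psi_{i,u})_{i<n}$, by $C=C_u$. $\square$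

## 9. Uniformly dense sets and new functionals

**Definition.** Call $D\subseteq Q$ *uniformly dense* for a preorder $\le'$ if for each $M$-finite $(q_u)_{u<b}$ in $Q$ there is an $M$-finite $(q_u^+)_{u<b}$ with $q_u^+\le'q_u$ and $q_u^+\in D$ for all $u$. ($D$ need not be definable.) The intersection of two $\le'$-downward closed uniformly dense sets is again such: move into one, then into the other.

Example: in $Q=W$ ordered by extension, $\{q:|q|\ge c\}$ is uniformly dense, by (F3). The set of atoms of $W$ is dense, but not uniformly dense if some level of $W$ has at least $b$ nodes: $b$ nodes on one level cannot be extended by an $M$-finite sequence to atoms, as shown in Section 5.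

**Lemma 9 (meeting a dense set).** Let $\le'\,\subseteq\,\le$ be $\Delta_1(Y)$ preorders on $Q$, $\vec\Psi=(\Psi_i)_{i\in B}$ $W$-functionals for $\le$, $q$ alive for $\vec\Psi$ with respect to $\le$, and $D$ uniformly dense and downward closed for $\le'$. Then some $q'\le q$ with $q'\in D$ is alive for $\vec\Psi$ with respect to $\le'$.

*Proof.* Let $C$ and $(q_u)_{u<b}$ witness that $q$ is alive, and take $(q_u^+)_{u<b}$ from uniform density. For $i\in C$ the nodes $\Psi_i(q_u^+)\succeq\Psi_i(q_u)$ are pairwise incomparable. Functionals for $\le$ are functionals for $\le'$. Apply Lemma 8 in $(Q,\le')$ with $N=b$, the conditions $q_u^+$ and the functionals $(\Psi_i)_{i\in C}$, the same for each $u$. It gives $u<b$ and $q'\le'q_u^+$ alive for $(\Psi_i)_{i\in C}$ with respect to $\le'$. Then $q'\in D$, as $D$ is $\le'$-downward closed, and $q'\le q_u^+\le q_u\le q$. For $i\in B\setminus C$, $\Psi_i$ is harmless at $q$ for $\le$; every condition $\le'q'$ is $\le q$, so $\Psi_i$ is harmless at $q'$ for $\le'$. So $q'$ is alive for $\vec\Psi$ with respect to $\le'$. $\square$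

**Lemma 10 (activating functionals).** Let $q$ be alive for $\vec\Psi=(\Psi_i)_{i\in B}$ with respect to $\le$. Let $N$ be nonstandard, $m\in\omega$, and $(\Phi_{j,u})_{j<m,u<N}$ uniformly $\Delta_1(Y)$ $W$-functionals with $\Phi_{j,u}(r)\perp\Phi_{j,v}(r')$ for all $j<m$, $r,r'\in Q$, $u\ne v$. Then for some $u<N$ some $q'\le q$ is alive for $\vec\Psi$ together with $(\Phi_{j,u})_{j<m}$.

*Proof.* Let $C$ and $(q_u)_{u<b}$ witness that $q$ is alive. The number $\min(b,N)$ is nonstandard. Apply Lemma 8 to $(q_u)_{u<\min(b,N)}$ with the functionals $(\Psi_i)_{i\in C}$ (the same for each $u$) and $(\Phi_{j,u})_{j<m}$, standardly many for each $u$. The incomparability hypothesis holds for the $\Psi_i$ by $C$-disjointness and for the $\Phi_{j,u}$ by assumption. We get $u$ and $q'\le q_u\le q$ alive for $(\Psi_i)_{i\in C}$ and $(\Phi_{j,u})_{j<m}$. The $\Psi_i$ with $i\in B\setminus C$ are harmless at $q$, hence at $q'$. $\square$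

## 10. Adding one generic set while preserving $I\Sigma_1$ and $(H)$

**Theorem 11 (Extension Theorem).** Let $(M,Y)\models I\Sigma_1(Y)$, $W\in\Delta_1(Y)$ with no dead ends and every node extending to an atom, and $(H)_Y$. Let $Q\ne\emptyset$ be $\Delta_1(Y)$, $\le_0\supseteq\le_1\supseteq\cdots$ $\Delta_1(Y)$ preorders on $Q$ ($\omega$-indexed externally), $\alpha:Q\to2^{<M}$ a $\Delta_1(Y)$ map with $q'\le_0q\Rightarrow\alpha(q')\succeq\alpha(q)$, and $E_l\subseteq Q$ ($l\in\omega$) downward closed and uniformly dense for $\le_{l+1}$, with $|\alpha(q)|\ge c_l$ for $q\in E_l$. Let $q_0\in Q$. Then there are $q_{l+1}\le_lq_l$ with $q_{l+1}\in E_l$ ($l\in\omega$) such that, for $\Gamma$ the set with characteristic function $\bigcup_l\alpha(q_l)$, $(M,Y\oplus\Gamma)\models I\Sigma_1(Y\oplus\Gamma)$ and $(H)_{Y\oplus\Gamma}$.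

*Proof.* **Step 1: dense sets for induction.** Let
$$D_l=\{q:\forall e<c_l\,[\,U_Y(e,\alpha(q))\text{ or }\forall q'\le_{l+1}q\ \neg U_Y(e,\alpha(q'))\,]\}.$$
By monotonicity of $U_Y$ and $\alpha$ it is $\le_{l+1}$-downward closed. It is uniformly dense for $\le_{l+1}$: given $(q_u)_{u<b}$, choose an $M$-finite $(q_u^+)_{u<b}$ with $q_u^+\le_{l+1}q_u$ maximizing $\sum_{u<b}\#\{e<c_l:U_Y(e,\alpha(q_u^+))\}$. A maximum exists by (F2), as the sum is at most $b\,c_l$. If some $q_u^+\notin D_l$, there are $e<c_l$ and $q'\le_{l+1}q_u^+$ with $\neg U_Y(e,\alpha(q_u^+))$ and $U_Y(e,\alpha(q'))$. Replacing $q_u^+$ by $q'$ would increase the sum, by monotonicity. So each $q_u^+\in D_l$.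

**Step 2: data, and functionals that follow potential counterexamples to $(H)_{Y\oplus\Gamma}$.** Data are $\delta=(m,N,(\sigma_{j,u})_{j<m,u<N},k,p)$ with $m,k\in\omega$, $N$ nonstandard, $p\in M$, an $M$-finite array of $\sigma_{j,u}\in W$, and $\sigma_{j,u}\perp\sigma_{j,v}$ for $u\ne v$. Enumerate all data as $\delta_0,\delta_1,\dots$. For data $\delta$ use the reading rule with base $\sigma_{j,u}$
$$Z_{j,u}[\alpha,s]=\{\sigma_{j,u}\}\cup\{\tau<s:\tau\in W,\ U_Y(\langle k,j,u,\tau,p\rangle,\alpha\restriction s)\},$$
and let $\Phi_{j,u}(q)$ be its head at $\alpha(q)$. By Lemma 5(b) and the hypothesis on $\alpha$, $q'\le_0q$ implies $\Phi_{j,u}(q')\succeq\Phi_{j,u}(q)$. So these are uniformly $\Delta_1(Y)$ $W$-functionals for every $\le_l$. They extend $\sigma_{j,u}$ by Lemma 5(a), so $\Phi_{j,u}(r)\perp\Phi_{j,v}(r')$ for $u\ne v$ and all $r,r'$, as Lemma 10 requires.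

**Step 3: the sequence $(q_l)$.** We build $q_l$ alive with respect to $\le_l$ for a finite tuple $\vec\Psi_l$. The tuple $\vec\Psi_0$ is empty, and every condition is alive for it. Given $q_l$, apply Lemma 9 with $\le_l$, $\le_{l+1}$ and $D=E_l\cap D_l$ to get $q'\le_lq_l$ in $E_l\cap D_l$ alive for $\vec\Psi_l$ with respect to $\le_{l+1}$. Then apply Lemma 10 for $\delta_l$ and $\le_{l+1}$ to get $u_l<N$ and $q_{l+1}\le_{l+1}q'$ alive with respect to $\le_{l+1}$ for $\vec\Psi_{l+1}:=\vec\Psi_l{}^\frown(\Phi_{j,u_l})_{j<m}$. Then $q_{l+1}\in E_l\cap D_l$ by downward closure, and $q_{l+1}\le_lq_l$ since $\le_{l+1}\subseteq\le_l$. For the same reason $q_t\le_lq_l$ for all $t\ge l$. Since $|\alpha(q_{l+1})|\ge c_l$, $\Gamma$ is defined on all of $M$ and has $M$-finite initial segments.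

**Step 4: $I\Sigma_1(Y\oplus\Gamma)$.** By (1), a $\Sigma_1(Y\oplus\Gamma)$ property is $\psi(x)\leftrightarrow\exists s\,U_Y(e(x),\Gamma\restriction s)$ with $e(x)=\langle k,x,p\rangle$. Let $a\in M$ and take $l$ with $e(x)<c_l$ for $x<a$. If $x<a$ and $\psi(x)$, then $U_Y(e(x),\alpha(q_t))$ for some $t\ge l+1$. Since $q_t\le_{l+1}q_{l+1}\in D_l$, we get $U_Y(e(x),\alpha(q_{l+1}))$. The converse is clear, as $\alpha(q_{l+1})\prec\Gamma$. So $\{x<a:\psi(x)\}=\{x<a:U_Y(e(x),\alpha(q_{l+1}))\}$ is $M$-finite, and (F1) gives $I\Sigma_1(Y\oplus\Gamma)$.

**Step 5: $(H)_{Y\oplus\Gamma}$.** Suppose it fails, with $\Sigma_1(Y\oplus\Gamma)$ chains $Z_{j,u}=\{\tau\in W:\exists s\,U_Y(\langle k,j,u,\tau,p\rangle,\Gamma\restriction s)\}\ni\sigma_{j,u}$ and corresponding data $\delta_l$. Let $u=u_l$, and let $j$ be such that $Z_{j,u}$ contains an atom $\tau$. The sets $Z_{j,u}[\Gamma\restriction s,s]$ have union $Z_{j,u}$, a chain, so by Lemma 5(c) $\Phi_{j,u}(q_t)\succeq\tau$ for all large $t$. Then $\Phi_{j,u}(q_t)$ is an atom. But for $t>l$ the condition $q_t$ is alive for a tuple containing $\Phi_{j,u}$, so $\Phi_{j,u}(q_t)$ is not an atom.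 This is a contradiction. $\square$

## 11. Solutions for strongly atomic trees and for $\Pi^0_1\mathsf{GA}$

Let $(M,Y)$ and $W$ be as in Theorem 11. We feed two choices of $Q$ into it.

**Lemma 12 ($\mathsf{AMT}$).** Let $V\in\Delta_1(Y)$ be strongly atomic (in the sense of Lemma 4). There is $\Gamma$ with $I\Sigma_1(Y\oplus\Gamma)$, $(H)_{Y\oplus\Gamma}$, computing together with $Y$ a sequence $(P_\sigma)_{\sigma\in V}$ of infinite paths of $V$, with $\sigma\prec P_\sigma$ and each $P_\sigma$ containing an atom of $V$.

*Proof.* **Step 1: conditions that approximate all $P_\sigma$ at once.** $Q$ consists of the $M$-finite functions $\rho$ with domain $\{\sigma\in V:|\sigma|<d_\rho\}$ for some $d_\rho$, with $\rho(\sigma)\in V$ and $\rho(\sigma)\succeq\sigma$. The number $d_\rho$ is determined by $\rho$, since $V$ has nodes of every length. All $\le_l$ are the same: $\rho'\le\rho$ iff $d_{\rho'}\ge d_\rho$ and $\rho'(\sigma)\succeq\rho(\sigma)$ on $\mathrm{dom}\,\rho$.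

Say that $\rho$ *decides* $x=\langle\sigma,\tau\rangle$ if $\sigma\notin V$ (value $0$), or $\sigma\in\mathrm{dom}\,\rho$ and $|\tau|\le|\rho(\sigma)|$ (value $1$ iff $\tau\preceq\rho(\sigma)$). If $\rho'\le\rho$, then $\rho'$ decides whatever $\rho$ decides, with the same value. Let $\alpha(\rho)$ be the string of values on the longest initial segment of decided numbers. It is $M$-finite, because $V$ has nodes of length $d_\rho$ and these give undecided numbers. So $\alpha$ is a $\Delta_1(Y)$ map, and it is monotone.

**Step 2: dense sets, where strong atomicity enters.** Let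
$$E_l=\{\rho:d_\rho\ge c_l,\ \forall\sigma\in V\,(|\sigma|<c_l\to\rho(\sigma)\text{ is an atom of }V\text{ and }|\rho(\sigma)|\ge c_l)\}.$$
$E_l$ is downward closed, as extensions of atoms in $V$ are atoms. On $E_l$ we have $|\alpha(\rho)|\ge c_l$: if $x=\langle\sigma,\tau\rangle<c_l$, then $|\sigma|,|\tau|<c_l$, so either $\sigma\notin V$, or $\sigma\in\mathrm{dom}\,\rho$ and $|\tau|\le|\rho(\sigma)|$.

$E_l$ is uniformly dense. Given $(\rho_u)_{u<b}$, enlarge all domains to a common $d\ge c_l$ by $\sigma\mapsto\sigma$. Apply strong atomicity to the single $M$-finite sequence of all nodes $\rho_u(\sigma)$ ($u<b$, $\sigma\in V$, $|\sigma|<d$): they extend simultaneously, by an $M$-finite sequence, to atoms. Then extend these atoms to length at least $c_l$, which is possible since $V$ has no dead ends, choosing $M$-finitely by (F3).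

**Step 3: the paths.** Apply Theorem 11 with $q_0=\emptyset$, and let $P_\sigma=\bigcup_lq_l(\sigma)$ over those $l$ with $\sigma\in\mathrm{dom}\,q_l$. Since $q_{l+1}\in E_l$ for all $l$, each $P_\sigma$ is an infinite path of $V$ with $\sigma\prec P_\sigma$ and contains an atom. Since $\Gamma=\{\langle\sigma,\tau\rangle:\sigma\in V,\ \tau\prec P_\sigma\}$, the sequence is computable from $Y\oplus\Gamma$. $\square$

**Lemma 13 ($\Pi^0_1\mathsf{GA}$).** Let $(D_i)_{i\in M}$ be uniformly $\Pi_1(Y)$ dense predicates on $2^{<M}$. There is $\Gamma=\{\langle s,j\rangle:g_s(j)=1\}$ with $I\Sigma_1(Y\oplus\Gamma)$, $(H)_{Y\oplus\Gamma}$, and $\forall i\,\exists\sigma\in D_i\,\forall^\infty s\,(g_s\succ\sigma)$.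

*Proof.* **Step 1: put the requirements into the preorders.** The sequence $(g_s)$ needs to settle on a string in $D_i$ only for large $s$. So we need not meet $D_i$ by a density argument; we restrict the rows that are still to be added. Enumerate $M=\{i_0,i_1,\dots\}$ externally. By density choose $\gamma_0=\langle\rangle$ and $\gamma_{l+1}\succeq\gamma_l$ with $\gamma_{l+1}\in D_{i_l}$ ($l\in\omega$). $Q$ consists of the $M$-finite sequences $\beta=(\beta_s)_{s<k_\beta}$ of strings. Put $\beta'\le_l\beta$ iff $k_{\beta'}\ge k_\beta$, $\beta'_s\succeq\beta_s$ for $s<k_\beta$, and $\beta'_s\succeq\gamma_l$ for $k_\beta\le s<k_{\beta'}$. These relations are $\Delta_1$ (with parameter $\gamma_l$), reflexive and transitive, and decreasing in $l$ because $\gamma_{l+1}\succeq\gamma_l$. Let $\alpha(\beta)$ be the string of values $\beta_s(j)$ on the longest initial segment of numbers $\langle s,j\rangle$ with $s<k_\beta$, $j<|\beta_s|$. It is monotone for $\le_0$.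

**Step 2: dense sets for totality.** Let $E_l=\{\beta:k_\beta\ge c_l,\ |\beta_s|\ge c_l\ \forall s<c_l\}$. It is downward closed for $\le_{l+1}$. It is uniformly dense for $\le_{l+1}$: append $0^{c_l}$ to existing rows and, where needed, add rows $\gamma_{l+1}{}^\frown0^{c_l}$ until there are at least $c_l$ rows; this is done for $b$ conditions at once by an explicit function. On $E_l$, $|\alpha(\beta)|\ge c_l$, since $\langle s,j\rangle<c_l$ implies $s,j<c_l$.

**Step 3: the sequence $(g_s)$.** Apply Theorem 11 with $q_0$ the empty sequence, and let $g_s$ be the union of the $s$-th rows; it is total because $q_{l+1}\in E_l$ for all $l$. Let $i\in M$, say $i=i_l$. Since $q_t\le_{l+1}q_{l+1}$ for $t\ge l+1$, all rows $s\ge k_{q_{l+1}}$ satisfy $g_s\succ\gamma_{l+1}\in D_{i_l}$. $\square$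

## 12. The model of $\mathsf{AMT}+\Pi^0_1\mathsf{GA}+\neg\mathsf{ATT}$

*Proof of Theorem 1.* **Step 1: iterate.** Take $W$ from Lemma 7 and $Y_0=A\oplus W$. With bookkeeping, define $Y_{t+1}=Y_t\oplus\Gamma_t$ ($t\in\omega$), where $\Gamma_t$ comes from Lemma 12 or 13 applied to $Y_t$, so that every strongly atomic $V\in\Delta_1(Y_k)$ and every uniformly $\Pi_1(Y_k)$ family of dense predicates, for every $k$, is treated at some $t\ge k$. This is possible: there are only countably many tasks, a task over $Y_k$ is also a task over $Y_t$ for $t\ge k$, and being a task depends only on $M$ and the sets involved (for strong atomicity by Lemma 4). All $Y_t$ satisfy $I\Sigma_1(Y_t)$ and $(H)_{Y_t}$, by Lemma 7 at $t=0$ and by Lemmas 12 and 13 afterwards. Let $\mathcal S=\bigcup_t\Delta_1(Y_t)$. It is countable and contains $A$ and $W$.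

**Step 2: $\mathsf{RCA}_0$, and $(H)$ for all members of $\mathcal S$.** The sets $\Delta_1(Y_t)$ increase with $t$, so any finitely many members of $\mathcal S$ lie in one $\Delta_1(Y_t)$, and a relation $\Sigma_1$ in them is $\Sigma_1(Y_t)$. Hence $\mathcal S$ is closed under joins and $\Delta_1$ comprehension, and $\Sigma_1$ induction follows from $I\Sigma_1(Y_t)$. So $(M,\mathcal S)\models\mathsf{RCA}_0$. If $Y\in\mathcal S$ and $W\in\Delta_1(Y)$, then $Y\in\Delta_1(Y_t)$ for some $t$, every $\Sigma_1(Y)$ relation is $\Sigma_1(Y_t)$, and $(H)_Y$ follows from $(H)_{Y_t}$.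

**Step 3: $\mathsf{AMT}$.** By the known equivalence it suffices to list the isolated paths of a strongly atomic $V\in\mathcal S$. By Lemmas 4 and 12 there is $(P_\sigma)_{\sigma\in V}\in\mathcal S$ as in Lemma 12, and each $P_\sigma$ is isolated. An isolated path $P$ of $V$ contains an atom $\sigma$. Both $P$ and $P_\sigma$ pass through $\sigma$, so $P=P_\sigma$. Assigning $P_{\langle\rangle}$ to indices not in $V$, we have a listing.

**Step 4: $\Pi^0_1\mathsf{GA}$.** A uniformly $\Pi^0_1$ family of dense predicates in $(M,\mathcal S)$ is uniformly $\Pi_1(Y_k)$ for some $k$, so it was treated, and Lemma 13 put a solution into $\mathcal S$.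

**Step 5: $\neg\mathsf{ATT}$.** $W$ is atomic in $(M,\mathcal S)$ by Lemma 4, and has levels with nonstandardly many nodes. By Step 2, Lemma 6 applies and gives both claims in part 2. $\square$

*Proof of Corollary 2.* Take $A=\emptyset$ and any countable nonstandard $M\models I\Sigma_1$, for instance a model of true arithmetic. Theorem 1 gives the first two claims. For the last, $\Pi^0_1\mathsf G$ implies $\mathsf{ATT}$. $\square$

## 13. Conservation, first-order parts, and finitely many isolated paths

*Proof of Corollary 3.* (i) The theory extends $\mathsf{RCA}_0$, so we must show that it proves no new sentence $\forall X\,\varphi(X)$ with $\varphi$ arithmetical. Suppose $\mathsf{RCA}_0\nvdash\forall X\,\varphi(X)$. By compactness (add a constant larger than every numeral) and Löwenheim–Skolem there is a countable $(M,\mathcal S_0)\models\mathsf{RCA}_0$ with $M$ nonstandard and $A\in\mathcal S_0$ with $\neg\varphi(A)$. Then $(M,A)\models I\Sigma_1(A)$, and Theorem 1 gives $\mathcal S\ni A$ with $(M,\mathcal S)\models\mathsf{RCA}_0+\mathsf{AMT}+\Pi^0_1\mathsf{GA}+\neg\mathsf{ATT}$. Since $\varphi$ is arithmetical, its truth at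 $A$ depends only on $(M,A)$, so $\neg\varphi(A)$ still holds.

(ii) If $M$ is nonstandard, use Theorem 1 with $A=\emptyset$. If $M=\omega$, then $B\Sigma^0_2$ holds in every $(\omega,\mathcal S)\models\mathsf{RCA}_0$, so atomic trees are strongly atomic and $\mathsf{AMT}$ implies $\mathsf{ATT}$. This argument does not use $\Pi^0_1\mathsf{GA}$, so the equivalence also holds with $\Pi^0_1\mathsf{GA}$ omitted.

(iii) The principle follows from $\mathsf{ATT}$: given a listing, let $P_i$ be the first listed path through $\sigma_i$; there is one, because $\sigma_i$ extends to an atom. It follows from $B\Sigma^0_2$: then $V$ is strongly atomic, and atoms $\tau_i\succeq\sigma_i$ uniformly compute their paths, as the sets of nodes of $V$ comparable with $\tau_i$. It fails in the models of Theorem 1: applied to nonstandardly many nodes of one level of $W$, it would give a sequence of nonstandard length of isolated paths of $W$, pairwise distinct because they pass through different nodes of one level. This contradicts part 2 of Theorem 1. $\square$
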